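# Hamiltonian cycles in a hypercube with sparse balanced faults

## 1. Four vertices deleted from $Q_4$

Let $Q_n$ be the $n$-dimensional hypercube: its vertices are the binary strings of length $n$, and two strings are adjacent if they differ in exactly one coordinate. Take $Q_4$ and delete the four vertices
$$0000,\quad 1111,\quad 0001,\quad 1110 .$$
Is there a cycle through the remaining twelve vertices?

Group the vertices by their last two coordinates. Each group is a 4-cycle; walk around it in the order $00,01,11,10$ of the first two coordinates, and call these four positions $0,1,2,3$. Group $00$ loses position $0$ (the vertex $0000$), group $01$ loses position $0$ (the vertex $0001$), group $11$ loses position $2$ (the vertex $1111$), and group $10$ loses position $2$ (the vertex $1110$). In each group a path on three vertices survives.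

Groups $00$ and $01$ are adjacent and miss the same position, so their two paths close up to a 6-cycle, and so do those of groups $10$ and $11$:
$$0100,\ 1100,\ 1000,\ 1001,\ 1101,\ 0101\qquad\text{and}\qquad 1010,\ 0010,\ 0110,\ 0111,\ 0011,\ 1011 .$$
The first cycle contains the edge $0100\,$–$\,0101$ and the second the edge $0110\,$–$\,0111$. They are parallel: they differ only in the third coordinate. Remove both edges and add $0100\,$–$\,0110$ and $0101\,$–$\,0111$. The result is one cycle through all twelve vertices: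
$$0100,\ 1100,\ 1000,\ 1001,\ 1101,\ 0101,\ 0111,\ 0011,\ 1011,\ 1010,\ 0010,\ 0110,\ (0100).$$

Three things happened. A deleted string of even weight was paired with a deleted string of odd weight; each pair was put in a region whose surviving vertices carry a cycle; neighboring cycles were merged along parallel edges. Does this always work, and for which deleted sets?

## 2. Balanced sets with distance four, and the theorem

Color a vertex of $Q_n$ black if it has an even number of ones and white otherwise. Every edge joins a black and a white vertex. For $F\subseteq V(Q_n)$ let $d(F)$ be the minimum Hamming distance between two distinct vertices of $F$; the condition $d(F)\ge 4$ is vacuous if $|F|\le 1$. In Section 1 we had $A=\{0000,1111\}$ (black) and $B=\{0001,1110\}$ (white), with $d(A)=d(B)=4$. Nothing was required between $A$ and $B$: there $0000$ and $0001$ are adjacent.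

The conjecture of Gregor and Škrekovski, stated in a document of Charles University in Prague, Faculty of Mathematics and Physics, says that such sets can always be deleted. It is true for all $n\ge 3$; the bound $n\ge3$ rules out the trivial small case of $Q_2$ minus two vertices.

**Theorem 1.** Let $n\ge 3$, let $A$ be a set of black and $B$ a set of white vertices of $Q_n$ with $|A|=|B|$, $d(A)\ge 4$, $d(B)\ge 4$. Then $Q_n-(A\cup B)$ has a Hamiltonian cycle.

The hypothesis $|A|=|B|$ is necessary, because a cycle in a bipartite graph uses equally many vertices of each color. The distance condition cannot be weakened either. Distances inside a color class are even, so the next weaker condition is $d\ge 2$, which is vacuous, and with it the statement fails for every $n\ge3$: let $A$ be $n-1$ of the neighbors of a white vertex $v$, and $B$ any $n-1$ white vertices other than $v$. The last neighbor of $v$ is black and not in $A$, so $v$ has degree $1$ in $Q_n-(A\cup B)$ and lies on no cycle.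

Put $a=|A|=|B|$, and call the vertices of $A\cup B$ *faults*.

**The case $n=3$.** Two vertices of $Q_3$ of the same color have distance at most $2$, so $a\le 1$. If $a=0$, recall that $Q_3$ is Hamiltonian. If $a=1$, the two faults have odd distance, so they are adjacent or antipodal. For adjacent faults we may take $000,001$; then $010,011,111,101,100,110$ is a cycle. And $Q_3$ minus two antipodal vertices is a 6-cycle. This settles $n=3$.

From now on $n\ge 4$, and we put
$$m=n-2,\qquad K=n-3,\qquad N=2^m .$$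

## 3. Antipodal faults defeat halving

The first thing to try is induction on $n$: split $Q_n$ along a coordinate into two copies of $Q_{n-1}$, find a Hamiltonian cycle in each, and merge the two cycles along parallel edges. The distance condition passes to the halves. The balance $|A|=|B|$ does not. Let $n$ be odd, $A=\{0\cdots0\}$, $B=\{1\cdots1\}$. Every coordinate separates the two faults, so each half is $Q_{n-1}$ minus one vertex. That is an odd number of vertices, and neither half has a Hamiltonian cycle, whichever coordinate we choose.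

So the pieces must not be subcubes chosen in advance; they must be balanced regions adapted to the faults. As in Section 1, project $Q_n$ onto $Q_m=Q_{n-2}$ by forgetting two coordinates, so that every vertex of $Q_m$ carries a 4-cycle (a *block*). We join the projected black faults to the projected white faults by disjoint paths in $Q_m$. The blocks along one path then contain exactly one black and one white fault, and we shall see that their surviving vertices carry a cycle, with a free binary choice in every interior block. Existence of the paths is a matter of isoperimetry (Section 6). After that we have a spanning family of cycles and single edges, and must merge all of them. Greedy merging gets stuck, for a reason seen precisely in Section 9; a careful look a few steps back repairs it.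

## 4. Isoperimetry and packing bounds

For disjoint vertex sets $S,T$ let $e(S,T)$ be the number of edges between them, and let $\partial S=N(S)\setminus S$.

**(EI) Edge isoperimetry.** For $\emptyset\ne S\subseteq V(Q_m)$, $V=V(Q_m)$,
$$e(S,V\setminus S)\ \ge\ |S|\,(m-\log_2|S|).\tag{1}$$
Since degrees are $m$, this says that $S$ spans at most $\frac12|S|\log_2|S|$ edges. We prove that by induction on $m$; $m=0$ is clear. Split $S$ along a coordinate into parts of sizes $s_0\le s_1$ with $s_0+s_1=s$. At most $s_0$ edges join the parts, so $S$ spans at most $\frac12s_0\log_2s_0+\frac12s_1\log_2s_1+s_0$ edges (with $0\log_20=0$). Now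
$$s\log_2s-s_0\log_2s_0-s_1\log_2s_1=s\,H(s_0/s)\ge 2s_0,$$
where $H$ is the binary entropy: $H$ is concave with $H(0)=0$, $H(\frac12)=1$, so $H(x)\ge 2x$ on $[0,\frac12]$. This gives the bound.

**(VI) Vertex isoperimetry.** Let $b_r=\sum_{i\le r}\binom mi$, $b_{-1}=0$. Harper's vertex isoperimetric theorem says: if $|S|=b_r+t$ with $0\le t\le\binom m{r+1}$, then $|\partial S|$ is at least the size of the boundary of some set (ball of radius $r$) $\cup\,L$, where $L$ consists of $t$ vertices of level $r+1$. That boundary has size $\binom m{r+1}-|L|+|\partial^+L|$, where $\partial^+L$ is the upper shadow. Each vertex of $L$ has $m-r-1$ upper neighbors, and each vertex of level $r+2$ has $r+2$ lower neighbors, so $(r+2)|\partial^+L|\ge(m-r-1)|L|$. Hence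
$$|\partial S|\ge J_m(|S|)\qquad(S\ne\emptyset),\tag{2}$$
where $J_m$ is the piecewise linear function through the points $\bigl(b_r,\binom m{r+1}\bigr)$, $r=-1,0,1,\dots$. Indeed, between $b_r$ and $b_{r+1}$ its slope is $\bigl(\binom m{r+2}-\binom m{r+1}\bigr)/\binom m{r+1}=\frac{m-r-1}{r+2}-1$. These slopes decrease with $r$, so $J_m$ is concave. For example, $J_4$ passes through $(0,1),(1,4),(5,6),(11,4)$, so $J_4(4)=4+3\cdot\frac12=5.5$.

**(CB) Central binomials.** Let $c_k=\binom{2k}k4^{-k}$. Since $c_{k+1}/c_k=\frac{2k+1}{2k+2}$,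
$$\frac{c_{k+1}^2(k+\frac32)}{c_k^2(k+\frac12)}=\frac{(2k+1)(2k+3)}{(2k+2)^2}<1 .$$
So $c_k^2(k+\frac12)$ decreases, and by Wallis ($c_k^2k\to\frac1\pi$) its limit is $\frac1\pi$. Hence
$$c_k\ge\frac1{\sqrt{\pi(k+\frac12)}},\qquad\text{and}\qquad c_k\ge\frac1{2\sqrt k}\ \text{ for }k\ge2;\tag{3}$$
the second bound follows from the first because $4k\ge\pi(k+\frac12)$ for $k\ge2$.

**(PB) Packing bounds.** We claim
$$a\le\frac{2N}{m+2};\qquad a\le\frac{2N}{m+3}\ \text{ if $m$ is odd};\qquad a\le4\ \text{ if }m=4.\tag{4}$$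

*First bound.* A white vertex has at most one neighbor in $A$ (two would have distance $2$). So $na\le2^{n-1}$, and $2^{n-1}=2N$.

*Second bound.* Let $n$ be odd and let $y\notin A$ be black. If a neighbor of $y$ has a neighbor $x\in A$, then $x$ is unique, $x\ne y$, and $x$ has distance $2$ from $y$. Conversely each $x\in A$ at distance $2$ from $y$ has exactly two common neighbors with $y$. So the number of neighbors of $y$ that have a neighbor in $A$ is even. As $n$ is odd, $y$ has a neighbor in the set $U$ of white vertices with no neighbor in $A$. Since $|U|=2^{n-1}-na$, counting edges between $U$ and the black vertices outside $A$ gives $n(2^{n-1}-na)\ge2^{n-1}-a$, i.e. $(n-1)2^{n-1}\ge(n^2-1)a$, i.e. $a\le2^{n-1}/(n+1)=2N/(m+3)$.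

*Third bound.* For $n=6$, split $Q_6$ into two copies of $Q_5$; the second bound, applied to the part of $A$ in each copy, gives $a\le2\lfloor16/6\rfloor=4$.

## 5. Blocks, projections and the direction $\ell$

Fix coordinates $1,2$ and identify the 4-cycle $Q_2$ with $\mathbb Z_4$ by $00,01,11,10\leftrightarrow0,1,2,3$. The parity of the index equals the parity of the weight. A vertex of $Q_n$ is now a pair $(x,s)$ with $x\in V(Q_m)$ and $s\in\mathbb Z_4$, its *position*. The *block* of $x$ is $\{x\}\times\mathbb Z_4$. Two vertices of one color in a block have distance at most $2$, so a block contains at most one vertex of $A$ and at most one of $B$. Let $A',B'\subseteq V(Q_m)$ be the projections of $A,B$; then $|A'|=|B'|=a$.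

**(F)** $A'$ is independent in $Q_m$, and every vertex of $Q_m$ has at most two neighbors in $A'$. The same holds for $B'$.

Proof. Let $x,x'\in A'$ be adjacent. Both faults are black, so their positions have different parity, hence are adjacent in $\mathbb Z_4$, and the faults have distance $2$: a contradiction. If $x,x'\in A'$ have distance $2$, their positions have the same parity, and since the faults have distance at least $4$, the positions are antipodal in $\mathbb Z_4$. Three neighbors of one vertex would pairwise have distance $2$, but three positions cannot be pairwise antipodal. The proof for $B'$ is the same.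

**The direction $\ell$.** Later we shall pair the blocks along one direction of $Q_m$. A black and a white fault that differ in exactly coordinates $1,2$ and this direction will be troublesome (Section 8 shows why), so we make them rare. For a direction $\ell$ of $Q_m$ let $w_\ell$ be the number of pairs in $A\times B$ differing exactly in coordinates $1,2,\ell$. An element of $A$ lies in at most one such pair over all $\ell$: two partners would differ exactly in two directions $\ell,\ell'$, so have distance $2$. Hence $\sum_\ell w_\ell\le a$, and we fix $\ell$ with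
$$w:=w_\ell\le a/m .$$
Write $x^\ell$ for the neighbor of $x$ in direction $\ell$.

In the example of Section 1 both $(0000,1110)$ and $(1111,0001)$ differ exactly in coordinates $1,2,3$. So $w_3=2$, $w_4=0$, and we take $\ell$ to be coordinate $4$.

Let $W_A\subseteq A'$ and $W_B=W_A^\ell\subseteq B'$ be the sets of blocks of the $w$ pairs counted by $w_\ell$, so $|W_A|=|W_B|=w$. If $x\in W_A\cap B'$, then $x$ and $x^\ell$ are adjacent vertices of $B'$, against (F). So $W_A\cap B'=\emptyset$, likewise $W_B\cap A'=\emptyset$, and therefore $W_A\cap W_B=\emptyset$. Put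
$$W=W_A\cup W_B,\qquad A^*=A'\setminus W_A,\qquad B^*=B'\setminus W_B .$$
Then $|A^*|=|B^*|=a-w$, and both sets avoid $W$.

## 6. Disjoint paths joining the projected faults

**Lemma 2.** $Q_m-W$ contains $|A^*|$ pairwise disjoint $A^*$–$B^*$ paths (one-vertex paths allowed).

The proof compares two estimates for a set cut off by a small separator. Counting edges with (F) shows that few edges leave the set, so it must be large; but a large set has a vertex boundary larger than the separator allows.

**Step 1: a small separator.** This step sets up the contradiction. Assume the lemma fails; then $A^*\ne\emptyset$. By Menger's theorem there is $Z\subseteq V\setminus W$ with $|Z|<|A^*|$ such that $Q_m-W-Z$ has no $A^*$–$B^*$ path. Let $S$ be the set of vertices reachable in $Q_m-W-Z$ from $A^*\setminus Z$, and $S_B$ the set reachable from $B^*\setminus Z$. Both are nonempty since $|Z|<|A^*|=|B^*|$, and they are disjoint. The situation is symmetric in $A$ and $B$, so let $|S|\le|S_B|$. Put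
$$s=|S|\le N/2,\quad A_S=A^*\cap S=A^*\setminus Z,\quad\alpha=|A_S|,\quad z=|Z\setminus A^*|,\quad S_1=S\setminus A_S .$$
Then $\alpha-z=|A^*|-|A^*\cap Z|-|Z\setminus A^*|=|A^*|-|Z|\ge1$.

**Step 2: the vertex boundary is small.** By construction $\partial S\subseteq Z\cup W$, and $|Z|\le a-w-1$, $|W|=2w$. Also $\partial S$ separates $S$ from $S_B$ (which avoids $Z\cup W$), and $Q_m$ is $m$-connected. Hence
$$m\le|\partial S|\le(a-w-1)+2w=a+w-1.\tag{5}$$

**Step 3: few edges leave $S$.** By (F), $A_S\subseteq A'$ has no neighbors in $A'$, and $A^*\cap Z$, $W_A$ lie in $A'$. So the neighbors of $A_S$ lie in $S_1$, $Z\setminus A^*$ or $W_B$: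
$$m\alpha=e(A_S,S_1)+e(A_S,Z\setminus A^*)+e(A_S,W_B),\qquad e(A_S,Z\setminus A^*)\le2z ,$$
the inequality because every vertex has at most two neighbors in $A'$. About $W_B$ we know three things. Every $b\in W_B$ has at most two neighbors in $A'$, one of which is $b^\ell\in W_A$, so $e(A_S,W_B)\le w$. As $W_B\subseteq B'$, every vertex has at most two neighbors in $W_B$, so $e(A_S,W_B)\le2\alpha$ and $e(S,W_B)\le2s$.

The sets $A_S$, $A^*\cap Z$, $W_A$ are disjoint subsets of $A'$, so
$$e(S_1,A_S)+e(S_1,A^*\cap Z)+e(S_1,W_A)\le2|S_1|=2(s-\alpha).$$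
Edges from $S$ to $(A^*\cap Z)\cup W_A$ all start in $S_1$. Inserting the formula for $e(A_S,S_1)$,
$$e\bigl(S,(A^*\cap Z)\cup W_A\bigr)\le2(s-\alpha)-e(A_S,S_1)\le2(s-\alpha)-m\alpha+2z+e(A_S,W_B).$$
Adding $e(S,Z\setminus A^*)\le mz$ and $e(S,W_B)$ we have counted all edges leaving $S$:
$$e(S,V\setminus S)\le2s-(m+2)(\alpha-z)+e(A_S,W_B)+e(S,W_B).\tag{6}$$

**Step 4: two consequences.** The purpose is to turn (6) into lower bounds for $s$. The term $e(S,W_B)$ is a nuisance; we tame it by absorbing into $S$ those $b\in W_B$ that see much of $S$. For $b\in W_B$ let $d_S(b)$ be the number of its neighbors in $S$, let $W^+=\{b\in W_B:d_S(b)>m/2\}$, $S^+=S\cup W^+$, $s^+=|S^+|\in[s,s+w]$. As $W_B$ is independent,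
$$e(S^+,V\setminus S^+)=e(S,V\setminus S)+\sum_{b\in W^+}(m-2d_S(b)).$$
By (6), with $\alpha-z\ge1$, $e(A_S,W_B)\le w$ and $e(S,W_B)=\sum_{b\in W_B}d_S(b)$, this is at most
$$2s-(m+2)+w+\sum_{b\in W_B\setminus W^+}d_S(b)+\sum_{b\in W^+}(m-d_S(b))\le2s-(m+2)+w+\tfrac{wm}2 ,$$
since each of the $w$ summands is at most $m/2$. By (1) the left side is at least $s^+(m-\log_2s^+)$. With $s\le s^+$ and the concave function $f_m(x):=x(m-2-\log_2x)$ we get
$$f_m(s^+)\le\rho:=\tfrac12(m+2)(w-2).\tag{7}$$

Secondly, let $m>2$. Using $e(A_S,W_B)\le2\alpha$ and $e(S,W_B)\le2s$ in (6), $e(S,V\setminus S)<4s+2\alpha$. Moreover $e(A_S,S_1)\le2(s-\alpha)$ and $z\le\alpha-1$ give $m\alpha\le2(s-\alpha)+2z+2\alpha\le2s-2+2\alpha$, so $\alpha<2s/(m-2)$. With (1), $s(m-\log_2s)<4s+\frac{4s}{m-2}$, that is,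
$$\log_2s>m-4-\frac4{m-2}.\tag{8}$$

It remains to contradict (5), (7), (8) for every $m\ge2$, using (2) and (4). Since $J_m$ is concave and $s\le N/2$, whenever we know $s\ge s'$ we get $|\partial S|\ge\min(J_m(s'),J_m(N/2))$.

**Step 5: $2\le m\le6$.** We go through the values.

* $m=2$: $a\le2$ and $w\le1$. If $w=0$, (5) says $2\le|\partial S|\le1$. If $w=1$, then $|A^*|=|B^*|=1$ (as $A^*\neq\emptyset$), and $Q_2-W$ is an edge, so the path exists.
* $m=3$: $a\le2$ and $w=0$, so $3\le|\partial S|\le1$.
* $m=4$: $a\le4$ and $w\le1$. If $w=0$, then $4\le|\partial S|\le3$. If $w=1$, then $\rho=-3<0$, so $2-\log_2s^+<0$, $s^+\ge5$, $s\ge4$. With $J_4$ through $(1,4),(5,6),(11,4)$: $J_4(4)=5.5$, $J_4(8)=5$, so $|\partial S|\ge5>4\ge a+w-1$.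
* $m=5$: $a\le8$ and $w\le1$, so $\rho<0$, $s^+\ge9$, $s\ge8$. $J_5$ passes through $(6,10)$ and $(16,10)$, so $|\partial S|\ge10$; but (5) gives $|\partial S|\le8$.
* $m=6$: $a\le16$ and $w\le2$, so $\rho\le0$, $s^+\ge16$, $s\ge14$. $J_6$ passes through $(7,15),(22,20),(42,15)$: $J_6(14)=17\frac13$ and $J_6(32)=17.5$; but (5) gives $|\partial S|\le17$.

**Step 6: $7\le m\le15$.** In the first table $a$, $w$, $\rho$ are the maximal values allowed by (4), $w\le a/m$ and (7). Put $\beta=2^{m-4-4/(m-2)}$; by (8), $s\ge s_0$, where $s_0$ is the least integer above $\beta$ (for $m=7$ we simply take $s_0=1$). The values $f(s_0)=f_m(s_0)$ and $f(s_1)=f_m(s_1)$ both exceed $\rho$, so by concavity $f_m>\rho$ on $[s_0,s_1]$. As $s^+\ge s\ge s_0$, (7) forces $s^+\ge s_1+1$, hence $s\ge s_2:=s_1+1-w_{\max}$. The printed $\log_2s_1$ are rounded up.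

| $m$ | $a$ | $w$ | $\rho$ | $\beta\approx$ | $s_0$ | $f(s_0)$ | $s_1$ | $\log_2 s_1$ | $f(s_1)$ | $s_2$ | $a+w-1$ |
|---|---|---|---|---|---|---|---|---|---|---|---|
| 7 | 25 | 3 | 4.5 | – | 1 | $5$ | 28 | 4.8074 | $>5.3$ | 26 | 27 |
| 8 | 51 | 6 | 20 | 10.08 | 11 | $>27$ | 47 | 5.5546 | $>20.9$ | 42 | 56 |
| 9 | 85 | 9 | 38.5 | 21.53 | 22 | $>55$ | 96 | 6.5850 | $>39.8$ | 88 | 93 |
| 10 | 170 | 17 | 90 | 45.25 | 46 | $>113$ | 180 | 7.4919 | $>91.4$ | 164 | 186 |
| 11 | 292 | 26 | 156 | 94.06 | 95 | $>230$ | 385 | 8.5888 | $>158.2$ | 360 | 317 |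
| 12 | 585 | 48 | 322 | 194.01 | 195 | $>466$ | 760 | 9.5699 | $>326$ | 713 | 632 |
| 13 | 1024 | 78 | 570 | 397.9 | 398 | $>940$ | 1590 | 10.6349 | $>580$ | 1513 | 1101 |
| 14 | 2048 | 146 | 1152 | 812.7 | 813 | $>1896$ | 3150 | 11.6212 | $>1193$ | 3005 | 2193 |
| 15 | 3640 | 242 | 2040 | 1654.6 | 1655 | $>3818$ | 6500 | 12.6663 | $>2169$ | 6259 | 3881 |

The second table interpolates $J_m$ at $s_2$ and at $N/2$; the breakpoints $(b_r,\binom m{r+1})$ used are in brackets (a value alone means that $N/2$ is a breakpoint).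

| $m$ | $J_m(s_2)$ | $J_m(N/2)$ |
|---|---|---|
| 7 | $[(8,21),(29,35)]$: $21+18\cdot\frac23=33$ | $35$ |
| 8 | $[(37,56),(93,70)]$: $56+5\cdot\frac14=57.25$ | $[(93,70),(163,56)]$: $70-35\cdot\frac15=63$ |
| 9 | $[(46,84),(130,126)]$: $84+42\cdot\frac12=105$ | $126$ |
| 10 | $[(56,120),(176,210)]$: $120+108\cdot\frac34=201$ | $[(386,252),(638,210)]$: $252-126\cdot\frac16=231$ |
| 11 | $[(232,330),(562,462)]$: $330+128\cdot\frac25=381.2$ | $462$ |
| 12 | $[(299,495),(794,792)]$: $495+414\cdot\frac35=743.4$ | $[(1586,924),(2510,792)]$: $924-462\cdot\frac17=858$ |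
| 13 | $[(1093,1287),(2380,1716)]$: $1287+420\cdot\frac13=1427$ | $1716$ |
| 14 | $[(1471,2002),(3473,3003)]$: $2002+1534\cdot\frac12=2769$ | $[(6476,3432),(9908,3003)]$: $3432-1716\cdot\frac18=3217.5$ |
| 15 | $[(4944,5005),(9949,6435)]$: $5005+1315\cdot\frac27>5380$ | $6435$ |

In every row both values exceed $a+w-1$, so $|\partial S|>a+w-1$, contradicting (5).

**Step 7: $m\ge16$, a lower bound for $s$.** Here
$$\rho<\frac{(m+2)w}2\le\frac{(m+2)a}{2m}\le\frac Nm\le\frac N{16}.$$
By (8), $s^+/N\ge s/N>2^{-4-4/(m-2)}\ge2^{-4-2/7}>0.051$. The function $g(\sigma)=\sigma(\log_2\frac1\sigma-2)=f_m(\sigma N)/N$ is concave with $g(0.051)>0.116$ and $g(0.2)>0.064$, both above $\frac1{16}$. So $g>\frac1{16}$ on $[0.051,0.2]$, and (7) gives $s^+>0.2N$. As $w/N\le\frac{a}{mN}\le\frac2{m(m+2)}<0.007$, we get $s>0.19N$. On the other side, (5) and (4) give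
$$|\partial S|<a\Bigl(1+\frac1m\Bigr)\le\theta_mN,\qquad\theta_m:=\frac{2(m+1)}{m(m+2)} .$$
We show $J_m\ge\theta_mN$ on $[0.19N,N/2]$, which is the contradiction. By concavity it suffices that $J_m(N/2)\ge\theta_mN$ and that $J_m(x)\ge\theta_mN$ for some $x\le0.19N$.

**Step 8: the value at $N/2$.** If $m=2k-1$, then $N/2=b_{k-1}$ and $J_m(N/2)/N=\binom{2k-1}k2^{-(2k-1)}=c_k$. If $m=2k$, then $N/2=b_{k-1}+\frac12\binom{2k}k$, the slope there is $\frac k{k+1}-1=-\frac1{k+1}$, and $J_m(N/2)/N=\frac{2k+1}{2k+2}c_k$. We use $c_k\ge\frac1{2\sqrt k}$ from (3). For $m=2k$, $\theta_m=\frac{2k+1}{k(2k+2)}$, so the claim is $c_k\ge\frac1k$ and follows from $\frac1{2\sqrt k}\ge\frac1k$. For $m=2k-1$, $\theta_m=\frac{4k}{4k^2-1}$, and the claim follows from $\frac1{2\sqrt k}\ge\frac{4k}{4k^2-1}$, i.e. $4k^{3/2}(\sqrt k-2)\ge1$. Both hold for $k\ge8$.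

**Step 9: a point $x\le0.19N$ for $16\le m\le45$.** Let $Y_m$ be a sum of $m$ independent uniform signs. For $y\ge1$, $y\equiv m\pmod2$,
$$P(Y_{m+2}\ge y)=P(Y_m\ge y)+\tfrac14\bigl[P(Y_m=y-2)-P(Y_m=y)\bigr]\ge P(Y_m\ge y),$$
because two more signs add $-2,0,2$ with probabilities $\frac14,\frac12,\frac14$, and $|y-2|\le y$. Let $j=(m-y)/2$. Then $b_{j-1}/N=P(Y_m\ge y+2)$ and $J_m(b_{j-1})=\binom mj$. When $(m,j)$ is replaced by $(m+2,j+1)$, so that $y$ is unchanged, the quantity $\binom mj2^{-m}$ is multiplied by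
$$\frac{(m+2)(m+1)}{4(j+1)(m-j+1)}\ge\frac{m+1}{m+2},$$
as $(j+1)(m-j+1)\le(\frac{m+2}2)^2$. Also $\theta_m/\theta_{m+2}=\frac{(m+1)(m+4)}{m(m+3)}$. So $\binom mj2^{-m}/\theta_m$ is multiplied by at least
$$\frac{(m+1)^2(m+4)}{m(m+2)(m+3)}=\frac{m^3+6m^2+9m+4}{m^3+5m^2+6m}>1 .$$
Hence for fixed $y$, taking $x=b_{j-1}$, it suffices to check $\binom mj2^{-m}\ge\theta_m$ at the first $m$, and $P(Y_m\ge y+2)\le0.19$ at the last $m$, of each of the following ranges.

* Even $m$ from $16$ to $24$, $y=4$: $\binom{16}6/2^{16}=8008/2^{16}>0.122>\theta_{16}=0.1180\ldots$; and $P(Y_{24}\ge6)=2579130/2^{24}<0.154$.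
* Even $m$ from $26$ to $44$, $y=6$: $\binom{26}{10}/2^{26}=5311735/2^{26}>0.079>\theta_{26}=0.0741\ldots$; and, by (3), $P(Y_{44}\ge8)=\frac12-c_{22}\bigl(\frac12+\frac{22}{23}+\frac{22\cdot21}{23\cdot24}+\frac{22\cdot21\cdot20}{23\cdot24\cdot25}\bigr)<0.148$.
* $m=17,19$, $y=3$: $\binom{17}7/2^{17}=19448/2^{17}>0.148>\theta_{17}=0.111\ldots$; and $P(Y_{19}\ge5)=94184/2^{19}<0.18$.
* Odd $m$ from $21$ to $45$, $y=5$: $\binom{21}8/2^{21}=203490/2^{21}>0.097>\theta_{21}=0.0910\ldots$; and, by (3), $P(Y_{45}\ge7)=\frac12-c_{23}\bigl(1+\frac{22}{24}+\frac{22\cdot21}{24\cdot25}\bigr)<0.188$, because $P(Y_{45}=1)=\binom{45}{22}2^{-45}=c_{23}$.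

**Step 10: $x=0.19N$ for $m\ge46$.** By concavity and $J_m(0)\ge0$, $J_m(0.19N)\ge0.38\,J_m(N/2)$. For $m=2k$, $k\ge23$, the inequality $0.38\,J_m(N/2)\ge\theta_mN$ says $0.38\,c_k\ge\frac1k$, and by (3) it follows from $0.38k\ge\sqrt{\pi(k+\frac12)}$. At $k=23$ this holds, $8.74>8.60$ (and $8.60$ exceeds the root), and $k/\sqrt{k+\frac12}$ increases. For $m=2k-1$, $k\ge24$, it follows from $0.38/\sqrt{\pi(k+\frac12)}\ge4k/(4k^2-1)$. At $k=24$ this reads $0.0433\ldots>0.0416\ldots$, and $(k-\frac1{4k})/\sqrt{k+\frac12}$ increases. This completes the proof of Lemma 2. $\square$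

**The path system.** Choose a system as in Lemma 2 with the minimum total number of vertices. There are $|A^*|=|B^*|$ disjoint paths, each containing a vertex of $A^*$ and one of $B^*$; so each path contains exactly one vertex of $A^*$, its start, and exactly one of $B^*$, its end. In particular a vertex of $A^*\cap B^*$ forms a one-vertex path, and interior vertices of paths are not in $A'\cup B'$ (they avoid $W$ too). By minimality, *two vertices of the same path that are adjacent in $Q_m$ are consecutive on it*; a chord would shorten the path. Let $\mathcal P$ consist of these paths and of the $w$ two-vertex paths $(x,x^\ell)$, $x\in W_A$.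

In the example of Section 1, $A'=\{00,11\}$, $B'=\{01,10\}$, $W=\emptyset$, and there are two minimal systems: $\{00\text{–}01,\ 11\text{–}10\}$, which we used, and $\{00\text{–}10,\ 11\text{–}01\}$.

## 7. From paths to a spanning family of cycles and single edges

Let $G=Q_n-(A\cup B)$. We now build a spanning subgraph of $G$ from $\mathcal P$.

**Paths with at least two vertices.** Let $u_0,\dots,u_r\in\mathcal P$, $r\ge1$, with faults $(u_0,s_0)\in A$ and $(u_r,s_r)\in B$. These are the only faults in the blocks of the path: if $u_0$ also lay in $B'$, it would lie in $B^*$ and form a one-vertex path, or in $W_B$, which is disjoint from $A'$; the same for $u_r$. Comparing colors, $s_r\equiv s_0+r+1\pmod2$. Join block $u_i$ to block $u_{i+1}$ by the two edges at the positions of parity $s_0+1+i$. In block $u_0$ take the path on positions $s_0+1,s_0+2,s_0+3$, and in block $u_r$ the path on $s_r+1,s_r+2,s_r+3$. In every interior block take one of the two perfect matchings of its 4-cycle, *chosen arbitrarily and independently*.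

This is a single cycle covering exactly the nonfaulty vertices of these blocks. Indeed, in $u_0$ the two strands leave at the ends $s_0+1,s_0+3$ of the path. In an interior block $u_i$ the lower strands arrive at parity $s_0+i$, the upper ones leave at parity $s_0+i+1$, and each matching edge joins positions of different parity, so it joins a lower to an upper strand. The strands arrive at $u_r$ at parity $s_0+r\equiv s_r+1$, at the ends of the path there.

For example, let $r=2$, $s_0=0$, $s_2=1$, and choose the matching $\{0,1\},\{2,3\}$ in $u_1$. The cycle is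
$$(u_0,1),(u_0,2),(u_0,3),(u_1,3),(u_1,2),(u_2,2),(u_2,3),(u_2,0),(u_1,0),(u_1,1),$$
ten vertices out of twelve.

**One-vertex paths** $x\in A^*\cap B^*$. The two faults in block $x$ have different colors, so they are adjacent. The other two vertices span an edge, which we take as a $K_2$-component.

**Blocks on no path.** They contain no fault, and we take the whole 4-cycle.

These *components* partition $V(G)$, and their vertex sets do not depend on the matchings chosen. There are three types of blocks. An **E**-block is an end of a path with $r\ge1$: it has one fault, at position $q$ say, and contains the edges of the path $q+1,q+2,q+3$. An **N**-block has no fault: it is an interior block with a matching to be chosen, or a full 4-cycle, which contains both matchings. A **D**-block has two adjacent faults and carries a $K_2$.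

**Merging.** If $C\ni xy$ and $C'\ni x'y'$ are disjoint cycles and $xx',yy'$ are edges of $G$, then $C-xy+C'-x'y'+xx'+yy'$ is a cycle. If $C'$ is the $K_2$ $x'y'$, then $C-xy+xx'+x'y'+y'y$ is a cycle, and it contains $x'y'$.

## 8. Super-blocks, hinges and modes

Pair the blocks along $\ell$. A *super-block* is a vertex $X\in V(Q_K)$ together with its two blocks $x^0,x^1$ (*levels* $\lambda=0,1$). So its vertices are at *places* $(\lambda,k)\in\{0,1\}\times\mathbb Z_4$, and it is a copy of $Q_3$. Write $\bar\lambda=1-\lambda$ and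
$$v_k=\{(0,k),(1,k)\}\ \text{(\emph{verticals})},\qquad[k]_\lambda=\{(\lambda,k),(\lambda,k+1)\}\ \text{(\emph{level edges})},$$
indices modulo $4$. The same symbols are used in all super-blocks; $X\times\varepsilon$ is the edge $\varepsilon$ in $X$. If $X,Y$ are adjacent in $Q_K$, then $X\times\varepsilon$ and $Y\times\varepsilon$ are parallel, which is what merging needs. In $Q_3$ equally colored vertices have distance at most $2$, so each super-block has at most one $A$-fault and at most one $B$-fault. We call $A$ and $B$ the two *kinds* of faults.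

* **(G1)** Faults of the same kind in adjacent super-blocks have antipodal places $(\lambda,q)$, $(\bar\lambda,q+2)$. (Their distance is at least $4$, and the places contribute at most $3$.)
* **(G2)** For faults of different kinds in adjacent super-blocks: if one is at $(\lambda,q)$, the other is at $(\lambda,q)$, $(\lambda,q+2)$ or $(\bar\lambda,q\pm1)$. (The distance in $Q_n$ is odd, so the places have distance $0$ or $2$.)
* **(G3)** Two neighbors of $X$ cannot both contain a fault of one kind at the same place, for these would have distance $2$. So by (G1), if $X$ contains a fault of kind $c$, at most one neighbor of $X$ contains a fault of kind $c$.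
* **(G4)** An $A$- and a $B$-fault in one super-block are adjacent or antipodal; the antipodal pairs are exactly the pairs counted by $w_\ell$, whose blocks form $W$.

**Hinges.** If the two blocks of $X$ lie in different components, we want to merge these inside $X$. A *hinge at $h$* is the merging which removes $[h]_0,[h]_1$ and adds $v_h,v_{h+1}$; for a D-block the edge $[h]$ stays. This explains the special treatment of $W$. Suppose faults at $(0,q)$ and $(1,q+2)$ were ends of different paths. The E-block at level $0$ has the edges $[q+1]_0,[q+2]_0$, the one at level $1$ has $[q+3]_1,[q]_1$. No $h$ is common to both, and there is no hinge. Since such pairs form two-vertex paths of $\mathcal P$, this never occurs.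

**The list of types.** If $x^0,x^1$ lie on the same path, they are consecutive on it. Two E-blocks in one super-block have faults of different kinds. By (G4) these are antipodal exactly for the pairs of $W$, whose blocks form a two-vertex path; otherwise they are adjacent, i.e. at the same position. If two such E-blocks lie on one path, it has only these two vertices. A D-block contains the only two faults of its super-block, so it is accompanied by an N-block. Hence the following eight types are all. In the *split* types NN, EN, EE, DN the two blocks lie in different components; in the other four they lie in the same one.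

The *modes* of $X$ are sets of edges of $X$ which are simultaneously available after the indicated hinge (split types), or directly (other types), for suitable matchings.

* **NN** (split): $M_k=\{[k]_0,[k]_1,v_{k+2},v_{k+3}\}$, hinge $k+2$, for $k\in\mathbb Z_4$.
* **EN**$(\lambda,q)$ (split; E-block at level $\lambda$ with fault at position $q$): $P=\{v_{q+1},v_{q+2},[q+2]_\lambda,[q+3]_{\bar\lambda}\}$, hinge $q+1$; $P'=\{v_{q+2},v_{q+3},[q+1]_\lambda,[q]_{\bar\lambda}\}$, hinge $q+2$.
* **EE**$(q)$ (split; faults $(0,q),(1,q)$): $\{v_{q+1},v_{q+2},[q+2]_0,[q+2]_1\}$, hinge $q+1$; $\{v_{q+2},v_{q+3},[q+1]_0,[q+1]_1\}$, hinge $q+2$.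
* **DN**$(\lambda,k)$ (split; faults $(\lambda,k+2),(\lambda,k+3)$): $\{v_k,v_{k+1},[k]_\lambda,[k+2]_{\bar\lambda}\}$, hinge $k$.
* **CNN**$(\pi)$ (both N, consecutive on a path, joined at the positions of parity $\pi$): $\{v_\pi,v_{\pi+2}\}\cup\{[i]_0,[i+2]_0\}\cup\{[j]_1,[j+2]_1\}$, $i,j\in\{0,1\}$.
* **CEN**$(\lambda,q)$ (E at level $\lambda$ with fault at position $q$, and N; consecutive on a path): $\{v_{q+1},v_{q+3},[q+1]_\lambda,[q+2]_\lambda\}\cup\{[i]_{\bar\lambda},[i+2]_{\bar\lambda}\}$, $i\in\{0,1\}$.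
* **LEE**$(q)$ (two-vertex path, faults $(0,q),(1,q)$): one mode $\{v_{q+1},v_{q+3},[q+1]_0,[q+1]_1,[q+2]_0,[q+2]_1\}$.
* **LBS** (a pair of $W$, faults $(\lambda,q),(\bar\lambda,q+2)$): one mode $\{v_{q+1},v_{q+3},[q+1]_\lambda,[q+2]_\lambda,[q]_{\bar\lambda},[q+3]_{\bar\lambda}\}$.

Let us check $P$ for $\mathrm{EN}(0,0)$. The E-block has the edges $[1]_0,[2]_0$; give the N-block the matching $\{[1]_1,[3]_1\}$. The hinge at $1$ removes $[1]_0,[1]_1$ and adds $v_1,v_2$; what remains besides is $[2]_0$ and $[3]_1$. In general, in each split mode the removed edge $[h]$ and the listed level edge of an N-block belong to the same perfect matching, so the modes are indeed available. In Section 1 the super-blocks (along coordinate 4) are $\mathrm{LEE}(0)$ and $\mathrm{LEE}(2)$, and we merged along $v_1$, common to both modes. With the other path system $\{00\text{–}10,11\text{–}01\}$ they are $\mathrm{EE}(0)$ and $\mathrm{EE}(2)$, both components meet both super-blocks, and one hinge in $\mathrm{EE}(0)$ finishes the job.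

Let $\mathrm{Ent}(X)$ be the union of the modes of $X$. For $\varepsilon\in\mathrm{Ent}(X)$ let $N_X(\varepsilon)$ be the set of $\varepsilon'\ne\varepsilon$ that share a mode with $\varepsilon$. Let $\mathrm{Lev}(X)$ be the set of level edges of $X$ not incident with faults. Then $\mathrm{Ent}(\mathrm{NN})$ consists of all $12$ edges, and
$$\begin{aligned}
\mathrm{Ent}(\mathrm{EN}(\lambda,q))&=\{v_{q+1},v_{q+2},v_{q+3},[q+1]_\lambda,[q+2]_\lambda,[q]_{\bar\lambda},[q+3]_{\bar\lambda}\},\\
\mathrm{Ent}(\mathrm{CEN}(\lambda,q))&=\{v_{q+1},v_{q+3},[q+1]_\lambda,[q+2]_\lambda\}\cup\{\text{all }[i]_{\bar\lambda}\},\\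
\mathrm{Ent}(\mathrm{EE}(q))&=\{v_{q+1},v_{q+2},v_{q+3},[q+1]_0,[q+1]_1,[q+2]_0,[q+2]_1\},\\
\mathrm{Ent}(\mathrm{CNN}(\pi))&=\{v_\pi,v_{\pi+2}\}\cup\{\text{all level edges}\};
\end{aligned}$$
for DN, LEE, LBS, $\mathrm{Ent}$ is the only mode. We read off two observations.

* **(O1)** Every $\mathrm{Ent}(X)$ contains level edges of both levels.
* **(O2)** Every mode has at least $4$ elements, at least two of them level edges.

We also record the sets $N_X$ used most often. For $X=\mathrm{NN}$, the vertical $v_k$ lies in $M_{k+1}$ and $M_{k+2}$, so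
$$N(v_k)=\{v_{k-1},v_{k+1}\}\cup\{[k+1]_\mu,[k+2]_\mu:\mu=0,1\},\qquad N([k]_\mu)=\{[k]_{\bar\mu},v_{k+2},v_{k+3}\}.\tag{9}$$
For $X=\mathrm{CNN}$ the two matchings are independent, so
$$N([i]_\mu)\supseteq\{\text{all level edges of level }\bar\mu\},\qquad N(v)\supseteq\{\text{all level edges}\}\ \text{ for the two verticals }v.\tag{10}$$
For $X=\mathrm{CEN}(\lambda,q)$,
$$N([i]_{\bar\lambda})\supseteq\{v_{q+1},v_{q+3},[q+1]_\lambda,[q+2]_\lambda\},\qquad N(\varepsilon)\supseteq\{\text{all }[i]_{\bar\lambda}\}\ \text{ for the other }\varepsilon.\tag{11}$$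

**Normalization.** All definitions and (G1)–(G4) are invariant under exchanging the levels, rotating $\mathbb Z_4$ and reflecting $\mathbb Z_4$, applied in all super-blocks at once. So we may normalize one super-block to $\lambda=q=0$. The reflection $i\mapsto-i$ maps $v_i\mapsto v_{-i}$ and $[i]\mapsto[-i-1]$, i.e. $v_1\leftrightarrow v_3$, $[0]\leftrightarrow[3]$, $[1]\leftrightarrow[2]$; it exchanges the modes $P,P'$ of $\mathrm{EN}(0,0)$.

**Table A.** Let $X=\mathrm{EN}(0,0)$, so
$$P=\{v_1,v_2,[2]_0,[3]_1\},\quad P'=\{v_2,v_3,[1]_0,[0]_1\},\quad E_0:=\mathrm{Ent}(X)=\{v_1,v_2,v_3,[1]_0,[2]_0,[0]_1,[3]_1\}.$$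
We list the possible faulty neighbors $Y$ of $X$. By (G1), (G2) a fault of $Y$ is at $(1,2)$ if it has the kind of $X$'s fault, and at $(0,0),(0,2),(1,1)$ or $(1,3)$ if it has the other kind. If $Y$ has two faults, one is at $(1,2)$ and the other at $(0,0)$ (type LBS), $(0,2)$ (EE or LEE), $(1,1)$ or $(1,3)$ (DN). For the CEN rows the second column gives $\mathrm{Ent}(Y)$ instead of the modes.

| $Y$ | modes of $Y$ | modes of $Y$ intersected with $E_0$ | $\mathrm{Ent}(Y)\cap E_0$ |
|---|---|---|---|
| $\mathrm{EN}(0,0)$ | $P$; $P'$ | $\{v_1,v_2,[2]_0,[3]_1\}$; $\{v_2,v_3,[1]_0,[0]_1\}$ | $E_0$ |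
| $\mathrm{EN}(1,2)$ | $\{v_3,v_0,[0]_1,[1]_0\}$; $\{v_0,v_1,[3]_1,[2]_0\}$ | $\{v_3,[0]_1,[1]_0\}$; $\{v_1,[3]_1,[2]_0\}$ | $E_0\setminus\{v_2\}$ |
| $\mathrm{EN}(0,2)$ | $\{v_3,v_0,[0]_0,[1]_1\}$; $\{v_0,v_1,[3]_0,[2]_1\}$ | $\{v_3\}$; $\{v_1\}$ | $\{v_1,v_3\}$ |
| $\mathrm{EN}(1,1)$ | $\{v_2,v_3,[3]_1,[0]_0\}$; $\{v_3,v_0,[2]_1,[1]_0\}$ | $\{v_2,v_3,[3]_1\}$; $\{v_3,[1]_0\}$ | $\{v_2,v_3,[1]_0,[3]_1\}$ |
| $\mathrm{EN}(1,3)$ | $\{v_1,v_2,[0]_1,[3]_0\}$; $\{v_0,v_1,[1]_1,[2]_0\}$ | $\{v_1,v_2,[0]_1\}$; $\{v_1,[2]_0\}$ | $\{v_1,v_2,[2]_0,[0]_1\}$ |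
| $\mathrm{CEN}(0,0)$ | $\{v_1,v_3,[1]_0,[2]_0\}$, all $[i]_1$ | – | $E_0\setminus\{v_2\}$ |
| $\mathrm{CEN}(1,2)$ | $\{v_1,v_3,[3]_1,[0]_1\}$, all $[i]_0$ | – | $E_0\setminus\{v_2\}$ |
| $\mathrm{CEN}(0,2)$ | $\{v_1,v_3,[3]_0,[0]_0\}$, all $[i]_1$ | – | $\{v_1,v_3,[0]_1,[3]_1\}$ |
| $\mathrm{CEN}(1,1)$ | $\{v_0,v_2,[2]_1,[3]_1\}$, all $[i]_0$ | – | $\{v_2,[1]_0,[2]_0,[3]_1\}$ |
| $\mathrm{CEN}(1,3)$ | $\{v_0,v_2,[0]_1,[1]_1\}$, all $[i]_0$ | – | $\{v_2,[1]_0,[2]_0,[0]_1\}$ |
| $\mathrm{EE}(2)$ | $\{v_3,v_0,[0]_0,[0]_1\}$; $\{v_0,v_1,[3]_0,[3]_1\}$ | $\{v_3,[0]_1\}$; $\{v_1,[3]_1\}$ | $\{v_1,v_3,[0]_1,[3]_1\}$ |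
| $\mathrm{LEE}(2)$ | $\{v_1,v_3,[3]_0,[3]_1,[0]_0,[0]_1\}$ | $\{v_1,v_3,[0]_1,[3]_1\}$ | the same |
| LBS, faults $(0,0),(1,2)$ | $\{v_1,v_3,[1]_0,[2]_0,[0]_1,[3]_1\}$ | $E_0\setminus\{v_2\}$ | the same |
| $\mathrm{DN}(1,3)$ | $\{v_3,v_0,[3]_1,[1]_0\}$ | $\{v_3,[3]_1,[1]_0\}$ | the same |
| $\mathrm{DN}(1,0)$ | $\{v_0,v_1,[0]_1,[2]_0\}$ | $\{v_1,[0]_1,[2]_0\}$ | the same |

## 9. Dead edges

We want to walk along a Hamiltonian path of $Q_K$ and merge whatever we meet into a growing cycle. Suppose the growing cycle contains the edge $\varepsilon$ in the previous super-block, and the components of the current super-block $X$ are new. We choose a mode of $X$ containing $\varepsilon$, perform its hinge if $X$ is split, and merge along $\varepsilon$. This destroys $\varepsilon$ in $X$, and the edges of the mode other than $\varepsilon$ are what we may use to go on. So entering through $\varepsilon$ we may leave through $N_X(\varepsilon)$.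

Here greedy merging can get stuck. Let $X=\mathrm{EN}(0,0)$ and let the next super-block be $X'=\mathrm{EN}(0,2)$. If we enter $X$ through $v_1$, we must use $P$, the only mode containing $v_1$. What remains is $\{v_2,[2]_0,[3]_1\}$. But $\mathrm{Ent}(X')=\{v_3,v_0,v_1,[3]_0,[0]_0,[2]_1,[1]_1\}$ contains none of these. Had we entered through $v_2$, we could have left through $v_1$ or $v_3$. The next lemma lists all such accidents.

**Lemma 3.** Let $X,X'$ be adjacent super-blocks and $\varepsilon\in\mathrm{Ent}(X)$. Then $N_X(\varepsilon)\cap\mathrm{Ent}(X')\ne\emptyset$, except exactly in these cases ("$\varepsilon$ is *dead* with respect to $X'$"):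

* **(T1)** $X=\mathrm{EN}(\lambda,q)$, $X'=\mathrm{EN}(\lambda,q+2)$, $\varepsilon\in\{v_{q+1},v_{q+3}\}$;
* **(T2)** $X=\mathrm{EN}(\lambda,q)$, $X'=\mathrm{DN}(\bar\lambda,k)$ with $k\in\{q,q+3\}$, $\varepsilon=[k]_{\bar\lambda}$;
* **(T3)** $X=\mathrm{NN}$, $X'=\mathrm{DN}(\lambda,k)$, $\varepsilon=[k]_\lambda$;
* **(T4)** $X=\mathrm{EE}(q)$, $X'\in\{\mathrm{EE}(q+2),\mathrm{LEE}(q+2)\}$, $\varepsilon\in\{v_{q+1},v_{q+3}\}$.

*Proof.* If $|M\cap\mathrm{Ent}(X')|\ge2$ for every mode $M$ of $X$, then nothing is dead. If $X'$ is NN or CNN, then $\mathrm{Ent}(X')$ contains all level edges, and this holds by (O2). So let $X'$ be faulty. We go through the types of $X$.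

**$X=\mathrm{EN}(0,0)$.** Intersecting $P$ and $P'$ with the last column of Table A gives:

| $X'$ | $P\cap\mathrm{Ent}(X')$ | $P'\cap\mathrm{Ent}(X')$ |
|---|---|---|
| $\mathrm{EN}(0,0)$ | $P$ | $P'$ |
| $\mathrm{EN}(1,2)$, $\mathrm{CEN}(0,0)$, $\mathrm{CEN}(1,2)$, LBS | $\{v_1,[2]_0,[3]_1\}$ | $\{v_3,[1]_0,[0]_1\}$ |
| $\mathrm{EN}(0,2)$ | $\{v_1\}$ | $\{v_3\}$ |
| $\mathrm{EN}(1,1)$ | $\{v_2,[3]_1\}$ | $\{v_2,v_3,[1]_0\}$ |
| $\mathrm{EN}(1,3)$ | $\{v_1,v_2,[2]_0\}$ | $\{v_2,[0]_1\}$ |
| $\mathrm{CEN}(0,2)$, $\mathrm{EE}(2)$, $\mathrm{LEE}(2)$ | $\{v_1,[3]_1\}$ | $\{v_3,[0]_1\}$ |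
| $\mathrm{CEN}(1,1)$ | $\{v_2,[2]_0,[3]_1\}$ | $\{v_2,[1]_0\}$ |
| $\mathrm{CEN}(1,3)$ | $\{v_2,[2]_0\}$ | $\{v_2,[1]_0,[0]_1\}$ |
| $\mathrm{DN}(1,3)$ | $\{[3]_1\}$ | $\{v_3,[1]_0\}$ |
| $\mathrm{DN}(1,0)$ | $\{v_1,[2]_0\}$ | $\{[0]_1\}$ |

All sets have at least two elements, except for $\mathrm{EN}(0,2)$ and the two DN rows. For $\mathrm{EN}(0,2)$: $v_1$ lies only in $P$ and $v_3$ only in $P'$, so both are dead, while every other element shares a mode with $v_1$ or $v_3$ (T1). For $\mathrm{DN}(1,3)$: $[3]_1$ lies only in $P$, so it is dead; the other elements of $P$ see $[3]_1$, and those of $P'$ see $v_3$ or $[1]_0$. So exactly $[3]_1$ is dead. For $\mathrm{DN}(1,0)$, by reflection, exactly $[0]_1$ is dead (T2).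

**$X=\mathrm{EE}(0)$**, modes $\{v_1,v_2,[2]_0,[2]_1\}$ and $\{v_2,v_3,[1]_0,[1]_1\}$. $X$ has faults of both kinds, so by (G1) a single-fault $X'$ has its fault at a place $(\mu,2)$. We have $\mathrm{Ent}(\mathrm{EN}(\mu,2))=\{v_3,v_0,v_1,[3]_\mu,[0]_\mu,[2]_{\bar\mu},[1]_{\bar\mu}\}$ and $\mathrm{Ent}(\mathrm{CEN}(\mu,2))=\{v_1,v_3,[3]_\mu,[0]_\mu\}\cup\{\text{all }[i]_{\bar\mu}\}$. In both cases the intersections with the two modes are $\{v_1,[2]_{\bar\mu}\}$ and $\{v_3,[1]_{\bar\mu}\}$: nothing is dead. A two-fault $X'$ has faults $(0,2),(1,2)$, so it is $\mathrm{EE}(2)$ or $\mathrm{LEE}(2)$. Its $\mathrm{Ent}$ consists of $v_1,v_3$, the level edges $[3]_\mu,[0]_\mu$, and for EE also $v_0$. The intersections are $\{v_1\}$ and $\{v_3\}$. So $v_1,v_3$, which lie in one mode each, are dead, and nothing else is (T4).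

**$X=\mathrm{DN}(0,0)$**, faults $(0,2),(0,3)$, mode $\{v_0,v_1,[0]_0,[2]_1\}$. By (G1) $X'$ has its fault or faults at $(1,0)$ and/or $(1,1)$. The intersections are $\{v_1,[0]_0,[2]_1\}$ for EN and CEN at $(1,0)$, $\{v_0,[0]_0,[2]_1\}$ for EN and CEN at $(1,1)$, and $\{[0]_0,[2]_1\}$ for the two-fault case $\mathrm{DN}(1,2)$, whose mode is $\{v_2,v_3,[2]_1,[0]_0\}$. Nothing is dead.

**$X=\mathrm{NN}$.** We normalize $X'$. Recall
$$M_0\ni v_2,v_3,\quad M_1\ni v_3,v_0,\quad M_2\ni v_0,v_1,\quad M_3\ni v_1,v_2,\qquad M_k\ni[k]_0,[k]_1.$$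
For $\mathrm{EN}(0,0)$ the modes $M_0,\dots,M_3$ contain $\{[0]_1,v_2\}$, $\{[1]_0,v_3\}$, $\{[2]_0,v_1\}$, $\{[3]_1,v_1\}$. For $\mathrm{CEN}(0,0)$ each $M_k$ contains $[k]_1$ and one of $v_1,v_3$. For LBS with faults $(0,0),(1,2)$ each $M_k$ contains one of $[k]_0,[k]_1$ from $\mathrm{Ent}(X')$ and one of $v_1,v_3$. For $\mathrm{EE}(0)$: $M_1\ni[1]_0,[1]_1$; $M_2\ni[2]_0,[2]_1$; $M_0\ni v_2,v_3$; $M_3\ni v_1,v_2$. So nothing is dead in these cases. For $\mathrm{LEE}(0)$ the intersections are $\{[1]_0,[1]_1,v_3\}$ for $M_1$, $\{[2]_0,[2]_1,v_1\}$ for $M_2$, $\{v_3\}$ for $M_0$, $\{v_1\}$ for $M_3$; since $v_3$ also lies in $M_1$ and $v_1$ in $M_2$, nothing is dead. For $\mathrm{DN}(0,0)$, with $\mathrm{Ent}=\{v_0,v_1,[0]_0,[2]_1\}$, the intersections are $\{[0]_0\}$ for $M_0$, $\{v_0\}$ for $M_1$, $\{v_1\}$ for $M_3$ and $\{[2]_1,v_0,v_1\}$ for $M_2$. As $v_0,v_1$ both lie in $M_2$ and $[0]_0$ lies only in $M_0$, exactly $[0]_0$ is dead (T3).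

**$X=\mathrm{CNN}$.** By (10) every $N_X(\varepsilon)$ contains all level edges of some level; use (O1).

**$X=\mathrm{CEN}(0,0)$.** For $\varepsilon\in\{v_1,v_3,[1]_0,[2]_0\}$, $N_X(\varepsilon)$ contains all $[i]_1$ by (11); use (O1). For $\varepsilon=[i]_1$, $N_X(\varepsilon)\supseteq\{v_1,v_3,[1]_0,[2]_0\}$. As $X$ has its fault at $(0,0)$, the possible $X'$ are those of Table A, and by its last column each $\mathrm{Ent}(X')$ contains $v_1$, $v_3$ or $[1]_0$.

**$X=\mathrm{LEE}(0)$.** $X'$ is as for $\mathrm{EE}(0)$, and $\mathrm{Ent}(X')$ always contains $v_1,v_3$, both in the only mode of $X$.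

**$X=$ LBS**, faults $(0,0),(1,2)$. By (G1) the faults of $X'$ are at $(0,0)$ and/or $(1,2)$. So $X'$ is EN or CEN at $(0,0)$ or $(1,2)$, or by (G4) LBS with the same fault places. The six edges $v_1,v_3,[1]_0,[2]_0,[0]_1,[3]_1$ of the mode of $X$ are all in $\mathrm{Ent}(X')$. $\square$

## 10. Entry sets along a Hamiltonian path

Let $X_1,\dots,X_M$, $M=2^K$, be a Hamiltonian path of $Q_K$. For $i\ge2$ call $X_i$

* *fresh* if no component meeting $X_i$ meets $X_1\cup\dots\cup X_{i-1}$;
* *full* if all components meeting $X_i$ do;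
* *half* otherwise; then $X_i$ is split, and exactly one of its two components does.

$X_1$ counts as non-fresh (and is neither full nor half). A DN is never full, since its $K_2$ lies inside it.

We define recursively sets $R_i$ of possible exits from $X_i$ and, for fresh $X_i$, sets $S_i$ of possible entries.

* $R_1=\mathrm{Ent}(X_1)$. For $i\ge2$: $R_i=\mathrm{Ent}(X_i)$ if $X_i$ is half, or full and non-split; $R_i=\mathrm{Lev}(X_i)$ if $X_i$ is full and split (NN, EN, EE).
* If $X_i$ is fresh: $S_i=R_{i-1}\cap\mathrm{Ent}(X_i)$, except in the *special* case that $X_{i-1}$ is a full $\mathrm{EE}(q)$ and $X_i\in\{\mathrm{EE}(q+2),\mathrm{LEE}(q+2)\}$, where $S_i=\{v_{q+1},v_{q+3}\}\subseteq\mathrm{Ent}(X_i)$. In both cases $R_i=\bigcup_{\varepsilon\in S_i}N_{X_i}(\varepsilon)$.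

The reasons: in a full split super-block both components are already absorbed, no hinge is performed, and only its original level edges are at hand. In the special case $\mathrm{Lev}(\mathrm{EE}(q))=\{[q+1]_\mu,[q+2]_\mu\}$ and the level edges $[q+3]_\mu,[q]_\mu$ of $X_i$ are disjoint, and an extra surgery (Section 11) will let us enter "as if" through $v_{q+1}$ or $v_{q+3}$. We call the index $i$ special if $X_i$ is fresh and in the special case.

If $S_i\ne\emptyset$ for a fresh $X_i$, then $|R_i|\ge3$ by (O2). For non-fresh $X_i$ always $|R_i|\ge4$.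

**Lemma 4.** $S_i\ne\emptyset$ for every fresh $X_i$.

*Proof.* Induction on $i$; assume the claim for all smaller indices. For special $i$ it is trivial; let $i$ not be special.

**Step 1: $X_{i-1}$ not fresh.** Suppose first that $R_{i-1}=\mathrm{Ent}(X_{i-1})$. By Lemma 3 not all of $\mathrm{Ent}(X_{i-1})$ is dead with respect to $X_i$, and a non-dead $\varepsilon$ has $\emptyset\ne N_{X_{i-1}}(\varepsilon)\cap\mathrm{Ent}(X_i)\subseteq S_i$. Now let $R_{i-1}=\mathrm{Lev}(X_{i-1})$. For NN and EN, Lev contains all level edges of some level; use (O1). For $X_{i-1}=\mathrm{EE}(q)$, full, the neighbor $X_i$ is NN, CNN, or EN or CEN at $(\mu,q+2)$ (see the proof of Lemma 3; the two-fault neighbors are special). Then $[q+1]_{\bar\mu}\in\mathrm{Lev}(X_{i-1})\cap\mathrm{Ent}(X_i)$ (any $\mu$ for NN, CNN).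

**Step 2: what must be shown if $X_{i-1}$ is fresh.** Put $j=i-1\ge2$. Then $S_i=\bigcup_{\varepsilon\in S_j}N_{X_j}(\varepsilon)\cap\mathrm{Ent}(X_{j+1})$, so we must show: *$S_j$ contains an element not dead with respect to $X_{j+1}$.* As $S_j\ne\emptyset$ by induction, only the situations (T1)–(T4) matter. Here we look back. The next two claims concern indices smaller than $i$ (so the induction hypothesis applies to them): the first says when there is dangerously little freedom in an EN, the second prevents this danger from repeating.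

**Claim (V).** Let $X_j=\mathrm{EN}(\lambda,q)$ be fresh. If $S_j$ consists of a single level edge, then $X_{j-1}$ is a fresh $\mathrm{EE}(q+2)$, and either $S_j=\{[q]_{\bar\lambda}\}$ and $S_{j-1}=\{v_{q+3}\}$, or $S_j=\{[q+3]_{\bar\lambda}\}$ and $S_{j-1}=\{v_{q+1}\}$.

*Proof of (V).* Let $\lambda=q=0$ and $Y=X_{j-1}$. As $X_j$ is an EN, $j$ is not special, so $S_j=R_{j-1}\cap E_0$.

*$Y$ not fresh, $R_{j-1}=\mathrm{Ent}(Y)$.* Then $S_j=\mathrm{Ent}(Y)\cap E_0$ contains a vertical: for faulty $Y$ by the last column of Table A; clearly for NN; and $v_2$ or $v_1$ for $\mathrm{CNN}(\pi)$ with $\pi$ even or odd. So $S_j$ is not a single level edge.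

*$R_{j-1}=\mathrm{Lev}(Y)$.* Then $|S_j|\ge2$: for NN, $\mathrm{EN}(0,0)$ and $\mathrm{EN}(1,2)$, $S_j$ contains all four level edges of $E_0$; $\mathrm{EN}(0,2)$ gives $\{[0]_1,[3]_1\}$; $\mathrm{EN}(1,1)$ gives $\{[3]_1,[1]_0,[2]_0\}$; $\mathrm{EN}(1,3)$ gives $\{[0]_1,[1]_0,[2]_0\}$; $\mathrm{EE}(2)$ gives $\{[0]_1,[3]_1\}$.

*$Y$ fresh.* Then $S_j=\bigcup_{\varepsilon\in S_{j-1}}N_Y(\varepsilon)\cap E_0$ and $S_{j-1}\ne\emptyset$.

* NN: by (9), every $N(\varepsilon)$ contains two verticals ($v_{k\pm1}$, or $v_{k+2},v_{k+3}$); one of them is not $v_0$, hence in $S_j$.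
* CNN: by (10), $N(\varepsilon)$ contains all level edges of some level, two of which are in $E_0$.
* $\mathrm{EN}(0,0)$, $\mathrm{EN}(1,2)$, DN, $\mathrm{LEE}(2)$, LBS: every mode meets $E_0$ in at least $3$ elements (Table A), so $|S_j|\ge2$.
* $\mathrm{EN}(0,2)$: $S_j\subseteq\{v_1,v_3\}$.
* $\mathrm{EN}(1,1)$: both modes contain $v_3$, so $v_3\in N(\varepsilon)$ if $\varepsilon\ne v_3$; and $v_2\in N(v_3)$. So $S_j$ contains a vertical. $\mathrm{EN}(1,3)$ follows by reflection.
* $\mathrm{CEN}(\lambda^*,q^*)$: use (11). For $\varepsilon=[i]_{\overline{\lambda^*}}$, $N(\varepsilon)\ni v_{q^*+1},v_{q^*-1}$, one of which is in $E_0$; for other $\varepsilon$, $N(\varepsilon)$ contains all level edges of a level, two of which are in $E_0$.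
* $\mathrm{EE}(2)$: the modes are $\{v_3,v_0,[0]_0,[0]_1\}$ and $\{v_0,v_1,[3]_0,[3]_1\}$. If $S_{j-1}$ contains one of $v_0,[0]_\mu,[3]_\mu$, then $S_j$ contains $v_3$ or $v_1$. If $S_{j-1}=\{v_1,v_3\}$, then $S_j=\{[3]_1,[0]_1\}$. If $S_{j-1}=\{v_3\}$, then $S_j=\{[0]_1\}$; if $S_{j-1}=\{v_1\}$, then $S_j=\{[3]_1\}$.

So a single level edge occurs only in the last two ways, which are the two of the claim.

**Claim (U).** Let $X_t=\mathrm{EE}(p)$ be fresh and $X_{t+1}=\mathrm{EN}(\mu,p+2)$. Then $S_t$ is neither $\{v_{p+1}\}$ nor $\{v_{p+3}\}$.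

*Proof of (U).* If $t$ is special, $|S_t|=2$. Otherwise let $p=0$, so $\mathrm{Ent}(X_t)=\{v_1,v_2,v_3,[1]_0,[1]_1,[2]_0,[2]_1\}$. $X_{t+1}$ contains a fault of some kind $c$, and $X_t$ has faults of both kinds; so by (G3) $X_{t-1}$ contains no fault of kind $c$. Hence $X_{t-1}$ is NN, CNN, or EN or CEN at some $(\mu',2)$.

* NN, non-fresh: $R_{t-1}$ contains all level edges, so $S_t$ contains level edges. NN, fresh: by (9), for every $\varepsilon$ the set $N(\varepsilon)\cap\mathrm{Ent}(X_t)$ contains $v_2$ (for $\varepsilon=v_1,v_3,[0]_\nu,[3]_\nu$), or a level edge (for $\varepsilon=v_0,[1]_\nu,[2]_\nu$), or both $v_1,v_3$ (for $\varepsilon=v_2$).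
* CNN: $S_t$ contains level edges, by (10) if fresh.
* $\mathrm{CEN}(\mu',2)$, non-fresh: $S_t$ contains level edges. Fresh, by (11): for $\varepsilon=[i]_{\bar\mu'}$ both $v_1,v_3\in S_t$; for other $\varepsilon$, $N(\varepsilon)$ contains all level edges of level $\bar\mu'$.
* $\mathrm{EN}(\mu',2)$, non-fresh: $S_t\ni[1]_{\bar\mu'},[2]_{\bar\mu'}$. Fresh: the modes $\{v_3,v_0,[0]_{\mu'},[1]_{\bar\mu'}\}$ and $\{v_0,v_1,[3]_{\mu'},[2]_{\bar\mu'}\}$ meet $\mathrm{Ent}(X_t)$ in $\{v_3,[1]_{\bar\mu'}\}$ and $\{v_1,[2]_{\bar\mu'}\}$. For $\varepsilon\notin\{[1]_{\bar\mu'},[2]_{\bar\mu'}\}$, $N(\varepsilon)\cap\mathrm{Ent}(X_t)$ contains a level edge. If $S_{t-1}=\{[1]_{\bar\mu'},[2]_{\bar\mu'}\}$, then $S_t=\{v_1,v_3\}$. So $S_t$ is a single vertical only if $S_{t-1}$ is $\{[1]_{\bar\mu'}\}$ or $\{[2]_{\bar\mu'}\}$. Then by (V), applied to $X_{t-1}=\mathrm{EN}(\mu',2)$, $X_{t-2}$ is $\mathrm{EE}(0)$. Now $X_{t-2}$ and $X_t$ both contain a fault of the kind of the fault of $X_{t-1}$, contradicting (G3).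

This proves (U). We now treat the four situations, normalized by $\lambda=q=0$.

**Step 3: (T3).** $X_j=\mathrm{NN}$. As $\mathrm{Ent}(X_j)$ consists of all edges and $j$ is not special, $S_j=R_{j-1}$ has at least $3$ elements, and only one is dead.

**Step 4: (T2).** $X_j=\mathrm{EN}(0,0)$, and $X_{j+1}=\mathrm{DN}$ contains a fault of the kind of $X_j$'s fault (at $(1,2)$). If $S_j$ were a single level edge, then by (V) $X_{j-1}=\mathrm{EE}(2)$ would contain one too, contradicting (G3). So $S_j$ contains a vertical, which is not dead, or has at least $2$ elements, of which only one is dead.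

**Step 5: (T4).** $X_j=\mathrm{EE}(0)$, and $X_{j+1}$ contains faults of both kinds. By (G3) $X_{j-1}$ has no fault; in particular $j$ is not special. We need an element of $\{v_2,[1]_\mu,[2]_\mu\}$ in $S_j$. If $X_{j-1}$ is CNN, or NN and non-fresh, $S_j$ contains $[1]_\mu$ for some $\mu$. If $X_{j-1}$ is NN and fresh, then as in Step 3 $S_{j-1}=R_{j-2}$ has at least $3$ elements, so it contains some $\varepsilon\ne v_2$. By (9), $N(\varepsilon)$ contains $v_2$ if $\varepsilon\in\{v_1,v_3,[0]_\mu,[3]_\mu\}$, $[2]_0$ if $\varepsilon=v_0$, and $[k]_{\bar\mu}$ if $\varepsilon=[k]_\mu$ with $k\in\{1,2\}$.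

**Step 6: (T1).** $X_j=\mathrm{EN}(0,0)$ and $X_{j+1}=\mathrm{EN}(0,2)$; by (G1) the two faults have different kinds. We need $S_j\cap\mathcal G\ne\emptyset$ for
$$\mathcal G=E_0\setminus\{v_1,v_3\}=\{v_2,[1]_0,[2]_0,[0]_1,[3]_1\}.$$
By (G3) $X_{j-1}$ has no fault at $(0,2)$ of the kind of $X_{j+1}$'s fault; and in Table A a fault of a neighbor of $X_j$ at $(0,2)$ always has that kind. So EN and CEN at $(0,2)$, and $\mathrm{EE}(2)$, $\mathrm{LEE}(2)$ are excluded. $X_{j-1}$ is NN, CNN, EN or CEN at $(0,0),(1,1),(1,3),(1,2)$, DN or LBS.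

If $X_{j-1}$ is not fresh and $R_{j-1}=\mathrm{Ent}(X_{j-1})$, then $S_j$ contains a level edge (Table A; clear for NN, CNN), and it is in $\mathcal G$. If $R_{j-1}=\mathrm{Lev}(X_{j-1})$, then $S_j\ne\emptyset$ consists of level edges. So let $X_{j-1}$ be fresh.

* $\mathrm{EN}(0,0)$, $\mathrm{EN}(1,2)$, DN, LBS: every mode contains at least $2$ elements of $\mathcal G$ (Table A), so every $N(\varepsilon)$ meets $\mathcal G$.
* CNN: $N(\varepsilon)$ contains all level edges of a level.
* CEN: by (11), $N([i]_1)\ni[1]_0$ for $\mathrm{CEN}(0,0)$; $N([i]_0)\ni[3]_1$ for $\mathrm{CEN}(1,2)$; $N([i]_0)\ni v_2$ for $\mathrm{CEN}(1,1)$ and $\mathrm{CEN}(1,3)$. All other $N(\varepsilon)$ contain all level edges of a level.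
* NN: $S_{j-1}=R_{j-2}$ has at least $3$ elements, so it contains some $\varepsilon\notin\{[1]_0,[2]_0\}$. By (9), $N(\varepsilon)$ contains $v_2$ for $\varepsilon=v_1,v_3,[0]_\mu,[3]_\mu$; $[2]_0$ for $\varepsilon=v_0$; $[0]_1$ for $\varepsilon=v_2$; $[k]_0$ for $\varepsilon=[k]_1$, $k\in\{1,2\}$.
* $\mathrm{EN}(1,1)$: the modes are $\{v_2,v_3,[3]_1,[0]_0\}$, with the two elements $v_2,[3]_1$ of $\mathcal G$, and $\{v_3,v_0,[2]_1,[1]_0\}$, with the one element $[1]_0$. So $N(\varepsilon)\cap\mathcal G=\emptyset$ only for $\varepsilon=[1]_0$, and we fail only if $S_{j-1}=\{[1]_0\}$. With $(\lambda^*,q^*)=(1,1)$ this is $\{[q^*]_{\overline{\lambda^*}}\}$. By (V), $X_{j-2}$ is a fresh $\mathrm{EE}(q^*+2)$ with $S_{j-2}=\{v_{q^*+3}\}$. Put $t=j-2$ and $p=q^*+2$; then $X_{t+1}=\mathrm{EN}(\lambda^*,p+2)$ and $S_t=\{v_{p+1}\}$, contradicting (U).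
* $\mathrm{EN}(1,3)$: by reflection we fail only for $S_{j-1}=\{[2]_0\}=\{[q^*+3]_{\overline{\lambda^*}}\}$ with $(\lambda^*,q^*)=(1,3)$. Then $S_{j-2}=\{v_{q^*+1}\}=\{v_{p+3}\}$ with $p=q^*+2$, again contradicting (U). $\square$

## 11. Selecting the modes and building the cycle

Lemma 4 says that entries never run out. We first choose, backwards, entries and modes; then fix the matchings; then build the cycle, forwards.

**Step 1: choosing entries and modes.** For each maximal interval $\{j+1,\dots,t\}$ of fresh indices ($j\ge1$) choose $\varepsilon_{t-1}\in S_t$. Then for $i=t-1,t-2,\dots,j+1$ choose $\varepsilon_{i-1}\in S_i$ such that $\varepsilon_{i-1}\ne\varepsilon_i$ lie in a common mode $M_i$ of $X_i$. This is possible: $X_i$ is fresh, hence not full, so $i+1$ is not special and $\varepsilon_i\in S_{i+1}\subseteq R_i=\bigcup_{\varepsilon\in S_i}N_{X_i}(\varepsilon)$. Only $j+1$ can be special. Let $M_t\ni\varepsilon_{t-1}$ be any mode of $X_t$. If $j+1$ is not special, then $\varepsilon_j\in R_j$; if moreover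 $R_j=\mathrm{Ent}(X_j)$, choose a mode $M_j\ni\varepsilon_j$ of $X_j$. For every other $X_i$ with $i=1$ or $X_i$ half choose any mode $M_i$.

**Step 2: choosing the matchings.** Choose the matchings of the interior path blocks such that all edges of $M_i$ present before the hinge, and the edges removed by the hinge, belong to the spanning subgraph of Section 7; and when $R_j=\mathrm{Lev}(X_j)$ and $j+1$ is fresh and not special, such that $\varepsilon_j$ does. This is possible by the definition of modes (and as a level edge avoiding faults lies in the path of its E-block or in a matching of its N-block), because each block lies in exactly one super-block. From now on this subgraph is fixed; call its edges *old*.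

**Step 3: the invariants.** For $i=1,\dots,M$ we construct a cycle $\mathcal K_i$ of $G$ such that

* (i) $V(\mathcal K_i)$ is the union of all components meeting $X_1\cup\dots\cup X_i$;
* (ii) old edges of these components are missing from $\mathcal K_i$ only if they lie inside one of $X_1,\dots,X_i$; other components are untouched;
* (iii) if $i+1$ is fresh and not special, then $X_i\times\varepsilon_i\in\mathcal K_i$.

**Step 4: the ordinary steps.**

*$i=1$.* If $X_1$ is split, perform the hinge of $M_1$ on its two distinct components; otherwise take the component of $X_1$, which is a cycle. All edges of $M_1$ are present. If $2$ is fresh, it is not special and $\varepsilon_1\in M_1$.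

*$X_i$ full.* Put $\mathcal K_i=\mathcal K_{i-1}$. By (i) and (ii) for $i-1$, all old edges inside $X_i$ are in $\mathcal K_{i-1}$. If an exit is needed, $\varepsilon_i\in\mathrm{Lev}(X_i)$ (split) or $\varepsilon_i\in M_i$ (non-split) is an old edge by Step 2.

*$X_i$ half.* Exactly one of its two components is in $\mathcal K_{i-1}$; its old edges inside $X_i$ are in $\mathcal K_{i-1}$ by (ii). The hinge of $M_i$ merges the other, untouched component into it. Afterwards all edges of $M_i$ are in $\mathcal K_i$, and $\varepsilon_i\in M_i$ if an exit is needed. (If $X_i$ is a DN, the new component is the $K_2$.)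

*$X_i$ fresh, not special.* If $X_i$ is split, first perform the hinge of $M_i$, merging its two distinct, untouched components. Now all edges of $M_i$ are on one cycle disjoint from $\mathcal K_{i-1}$. Merge it with $\mathcal K_{i-1}$ along $X_{i-1}\times\varepsilon_{i-1}$, which is in $\mathcal K_{i-1}$ by (iii), and $X_i\times\varepsilon_{i-1}$. If an exit is needed, the edge $X_i\times\varepsilon_i$ survives, as $\varepsilon_i\ne\varepsilon_{i-1}$ and $\varepsilon_i\in M_i$.

**Step 5: the special step.** Let $X_{i-1}$ be a full $\mathrm{EE}(q)$ and $X_i\in\{\mathrm{EE}(q+2),\mathrm{LEE}(q+2)\}$ fresh. Now no parallel edges are available for an ordinary merge, and we open $\mathcal K_{i-1}$ and the components of $X_i$ to Hamiltonian paths with matching ends. Put $p=q+1$, $c=q+2$, $p'=q+3$. As $\varepsilon_{i-1}\in S_i=\{v_p,v_{p'}\}$, we may assume $\varepsilon_{i-1}=v_p$, by the reflection fixing $q$. For $k\in\{p,c,p'\}$ write $k_\lambda$ for the vertex $(\lambda,k)$ of $X_{i-1}$, and for $k\in\{p,q,p'\}$ write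 $\langle\lambda,k\rangle$ for the vertex $(\lambda,k)$ of $X_i$.

As $X_{i-1}$ is full, all old edges inside it are in $\mathcal K_{i-1}=\mathcal K_{i-2}$. So $\mathcal K_{i-1}$ contains the disjoint paths $p_0c_0p'_0$ and $p_1c_1p'_1$; hence $c_0c_1\notin\mathcal K_{i-1}$, but it is an edge of $G$. The faults of $X_i$ are at position $c$, so its components contain at level $\lambda$ the path $\langle\lambda,p'\rangle,\langle\lambda,q\rangle,\langle\lambda,p\rangle$ with edges $[q+3]_\lambda,[q]_\lambda$. Traverse $\mathcal K_{i-1}$ in the direction $p_0c_0p'_0$; the other path is met in one of two directions.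

*Case 1:* $\mathcal K_{i-1}$ is $p_0c_0p'_0\cdots p_1c_1p'_1\cdots$. Then $\mathcal K_{i-1}-p_0c_0-p_1c_1+c_0c_1$ is the path $p_1\cdots p'_0c_0c_1p'_1\cdots p_0$, a Hamiltonian path of $V(\mathcal K_{i-1})$ from $p_1$ to $p_0$. In the components of $X_i$ take a Hamiltonian path from $\langle0,p\rangle$ to $\langle1,p\rangle$: for LEE the 6-cycle minus $v_p$; for EE remove $[q]_0,[q]_1$ from the two cycles and add $v_q$. Join by the edges $p_0\langle0,p\rangle$ and $p_1\langle1,p\rangle$.

*Case 2:* $\mathcal K_{i-1}$ is $p_0c_0p'_0\cdots p'_1c_1p_1\cdots$. Then $\mathcal K_{i-1}-p_0c_0-c_1p'_1+c_0c_1$ is the path $p'_1\cdots p'_0c_0c_1p_1\cdots p_0$, with ends $p_0$ and $p'_1$; and $\mathcal K_{i-1}-p_1c_1-c_0p'_0+c_0c_1$ is the path $p'_0\cdots p'_1c_1c_0p_0\cdots p_1$, with ends $p_1$ and $p'_0$. In the components of $X_i$ there is a Hamiltonian path $\tau_0$ from $\langle0,p\rangle$ to $\langle1,p'\rangle$: for EE remove $[q]_0$ and $[q+3]_1$ and add $v_q$; for LEE take the path with edges $v_p,[q]_1,v_q,[q+3]_0,v_{p'}$.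 Exchanging levels gives a Hamiltonian path $\tau_1$ from $\langle1,p\rangle$ to $\langle0,p'\rangle$. Joining $\tau_0$ to the first path, or $\tau_1$ to the second, by the two edges between corresponding ends gives a cycle.

*The exit.* If an exit is needed, then $\varepsilon_i\in N_{X_i}(v_p)$ by Step 1. If $X_i=\mathrm{EE}(q+2)$, the modes are $\{v_{q+3},v_q,[q]_0,[q]_1\}$ and $\{v_q,v_{q+1},[q+3]_0,[q+3]_1\}$, so $N_{X_i}(v_p)=\{v_q,[q+3]_0,[q+3]_1\}$. In Case 1 all three edges are present; in Case 2, $v_q$ always, $[q+3]_0$ with $\tau_0$, $[q+3]_1$ with $\tau_1$. If $X_i=\mathrm{LEE}(q+2)$, then $N_{X_i}(v_p)=\{v_{p'},[q]_0,[q]_1,[q+3]_0,[q+3]_1\}$. In Case 1 all are present; in Case 2, $v_{p'}$ always, $[q]_1,[q+3]_0$ with $\tau_0$, and $[q]_0,[q+3]_1$ with $\tau_1$. So $\tau_0$ or $\tau_1$ can be chosen such that $X_i\times\varepsilon_i\in\mathcal K_i$ (any choice if no exit is needed).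

**Step 6: conclusion.** In every step only edges inside $X_{i-1}$ and $X_i$ are removed, exactly the new components meeting $X_i$ are absorbed, and all edges used are edges of $G$. So (i)–(iii) are maintained. As $X_1,\dots,X_M$ are all the super-blocks, every component meets one of them, and $\mathcal K_M$ is a cycle containing all vertices of $G=Q_n-(A\cup B)$. Together with the case $n=3$ in Section 2 this proves Theorem 1. $\blacksquare$
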